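\title{Continuous vector fields without integral curves on infinite-dimensional Banach spaces}

\begin{abstract}
We show that every infinite-dimensional real Banach space $X$ carries a continuous map $f:X\to X$ such that the equation $x'=f(x)$ has no solution on any nondegenerate interval. The field can be made smaller than any prescribed positive continuous function of $(t,x)$. If $X$ has an infinite-dimensional separable quotient, then every continuous right-hand side can be approximated, within any positive continuous error, by one without solutions. The core of the proof is a construction in a space with an arbitrary Schauder basis, in which monotone multipliers and a one-sided measure of the tails of a vector take over the roles of $\sqrt{|x_j|}$ and of the positive part.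
\end{abstract}

\section{The problem and the results}

Let $X$ be a real Banach space and let $f:\mathbb R\times X\to X$ be continuous. A \emph{solution} of
\begin{equation}\label{eq:ode}
x'=f(t,x)
\end{equation}
on an interval $J\subset\mathbb R$ is a differentiable function $x:J\to X$ with $x'(t)=f(t,x(t))$ for all $t\in J$. An interval is \emph{nondegenerate} if it contains more than one point, and derivatives at endpoints that belong to $J$ are one-sided. Every nondegenerate interval contains an open one, so \eqref{eq:ode} has a solution on some open interval if and only if it has one on some nondegenerate interval.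

If $\dim X<\infty$, Peano's theorem gives for each $(t_0,x_0)$ a solution on an open interval around $t_0$ with $x(t_0)=x_0$. The proof extracts a convergent subsequence from a sequence of approximate solutions, and for this it needs closed bounded sets to be compact. Godunov showed that the theorem fails in every infinite-dimensional Banach space: there are a continuous $f$ and an initial condition $x(t_0)=x_0$ that no solution satisfies. For infinite-dimensional Hilbert spaces he constructed a continuous $f$ for which \eqref{eq:ode} has no solution on any open interval at all. The following question is posed in \cite{problems}.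

\medskip
\noindent\emph{Does every infinite-dimensional Banach space $X$ admit a continuous $f:\mathbb R\times X\to X$ such that \eqref{eq:ode} has no solution on any open interval?}
\medskip

This asks for much more than one bad initial condition. The field $f$ must be bad everywhere: by the Picard--Lindel\"of theorem it cannot be Lipschitz in $x$ on any nonempty open subset of $\mathbb R\times X$, and if it does not depend on $t$ it cannot vanish anywhere, since a zero is a constant solution. In $c_0$ such a field can be written down in one line (Section~\ref{sec:model}), which suggests a positive answer. That example, however, uses the lattice structure of $c_0$, which a general space does not offer. The answer is nevertheless yes.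

\begin{theorem}\label{thm:main}
Let $X$ be an infinite-dimensional Banach space. There is a continuous $f:X\to X$ such that $x'=f(x)$ has no solution on any nondegenerate interval. Moreover, for every continuous $\varepsilon:\mathbb R\times X\to(0,\infty)$ there is a continuous $\tilde f:\mathbb R\times X\to X$ with $\|\tilde f\|\le\varepsilon$ pointwise such that $x'=\tilde f(t,x)$ has no solution on any nondegenerate interval. By Peano's theorem, the existence of such a field therefore characterizes infinite-dimensionality.
\end{theorem}

Recall that a sequence $(e_j)_{j\ge1}$ in a Banach space $Y$ is a \emph{Schauder basis} if every $x\in Y$ has a unique norm-convergent expansion $x=\sum_j x_je_j$. The coordinate functionals $x\mapsto x_j$ are then continuous, and the projections $P_nx=\sum_{j\le n}x_je_j$ satisfy $\sup_n\|P_n\|<\infty$. The main work is the case of a space with a basis, where we prove a stronger statement.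

\begin{theorem}\label{thm:basis}
Let $Y$ be a Banach space with a Schauder basis $(e_j)_{j\ge1}$. There is a continuous map $f=\sum_jf_je_j:Y\to Y$ with the following property. For no $N\ge0$, no nondegenerate interval $J$ and no norm-continuous $x:J\to Y$ is it true that, for every $j>N$, the function $x_j$ is differentiable on $J$ and $x_j'(t)=f_j(x(t))$ for all $t\in J$. In particular, $x'=f(x)$ has no solution on any nondegenerate interval.
\end{theorem}

The last sentence is the case $N=0$, because a solution is norm-continuous and its coordinates satisfy the scalar equations. The freedom to discard the first $N$ equations means that the obstruction survives any perturbation of $f$ that locally has values in the span of finitely many basis vectors. This yields an approximation result.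

\begin{theorem}\label{thm:dense}
Suppose that $X$ has an infinite-dimensional separable quotient; for instance, $X$ is infinite-dimensional and separable. Then for all continuous $F_0:\mathbb R\times X\to X$ and $\varepsilon:\mathbb R\times X\to(0,\infty)$ there is a continuous $f:\mathbb R\times X\to X$ with $\|f-F_0\|<\varepsilon$ on $\mathbb R\times X$ such that \eqref{eq:ode} has no solution on any nondegenerate interval.
\end{theorem}

Section~\ref{sec:model} treats $c_0$ and isolates what must change for a general basis. Sections~\ref{sec:tails}--\ref{sec:nosol} prove Theorem~\ref{thm:basis}, and Section~\ref{sec:transfer} derives Theorems~\ref{thm:main} and~\ref{thm:dense} from it.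

\section{The model case $c_0$ and three obstacles}\label{sec:model}

\begin{example}\label{ex:c0}
On $c_0$ put $f_j(x)=\sqrt{|x_j|}+2^{-j}$. Then $f(x)\in c_0$, and $\|f(x)-f(y)\|\le\|x-y\|^{1/2}$ because $|\sqrt{|u|}-\sqrt{|v|}\,|\le\sqrt{|u-v|}$. Suppose that $x:J\to c_0$ satisfies $x_j'=f_j(x)$ for all $j>N$, and fix $a<b$ in $J$. For $j>N$ the function $x_j$ is strictly increasing, so it has at most one zero. Let $S(u)=2\operatorname{sgn}(u)\sqrt{|u|}$. The function $S\circ x_j$ is continuous, and away from that zero its derivative is $x_j'/\sqrt{|x_j|}\ge1$. Hence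
\[
S(x_j(b))-S(x_j(a))\ge b-a\qquad(j>N).
\]
The left side tends to $0$ as $j\to\infty$, which is absurd.
\end{example}

Each coordinate passes through three phases. A negative coordinate reaches zero within time $2\sqrt{|x_j(a)|}$ (\emph{extinction}). The constant $2^{-j}$ pushes it across zero (\emph{crossing}); without this term $x\equiv0$ would be a solution. Then it reaches size at least $t^2/4$ after time $t$, however small it was (\emph{growth}). The first two phases take a time that tends to $0$ with $j$, while the result of the third does not tend to $0$. The mechanism is the convergence of $\int_0^1du/\sqrt u$. Write $u^\pm=\max(\pm u,0)$, and let $x^\pm$ denote the sequence $(x_j^\pm)$. Three things go wrong for a general basis.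

\emph{Size.} In $\ell_2$ the vector $x=(1/j)$ has $(\sqrt{|x_j|})\notin\ell_2$. View $\sqrt{|x_j|}$ as $|x_j|$ multiplied by the rate $|x_j|^{-1/2}$. We replace this rate by $R_{j-1}(x)^{-1/2}$, where $R_n(x)$ is the norm of the tail $\sum_{j>n}x_je_j$. The new rates are monotone in $j$, and monotone multipliers can be controlled by Abel summation for every basis.

\emph{Cancellation between phases.} Once the rates depend on tails, the differential inequality must be written for a tail rather than for a coordinate. A tail may contain both signs, and if a positive and a negative coordinate rise at the same speed, the $\ell_1$ norm does not change. In the growth phase we therefore measure only the positive part of the tail. In $\ell_p$ this quantity is $r_k(x)=\|\sum_{j>k}x_j^+e_j\|$, and the natural field is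
\begin{equation}\label{eq:lattice}
\beta_jx_j^++\gamma_jx_j^-+2^{-j}=(\beta_j+\gamma_j)x_j^+-\gamma_jx_j+2^{-j},\qquad \beta_j=r_{j-1}^{-1/2},\quad\gamma_j=R_{j-1}^{-1/2}.
\end{equation}

\emph{Signs.} For a general basis $x^+$ need not exist. Consider the space of real sequences with convergent sum, normed by $\sup_{m<n}|x_{m+1}+\dots+x_n|$. The unit vectors form a basis by the Cauchy criterion, and $x=((-1)^j/j)$ belongs to the space while $x^+$ does not. On the right side of \eqref{eq:lattice} the term $-\gamma_jx_j$ involves no sign and causes no trouble. It remains to define $r_k$ without positive parts, and to replace $x^+=x+x^-$ by vectors $x+c$, where $c$ has nonnegative coordinates, depends continuously on $x$, and makes the tails of $x+c$ comparable to $r_k(x)$.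

\section{Tails, multipliers and one-sided gauges}\label{sec:tails}

From here to the end of Section~\ref{sec:nosol}, $Y$ is a Banach space with a basis $(e_j)$, $P_0=0$ and $Q_n=I-P_n$.

\subsection*{Normalization}
The norm $\sup_{0\le m\le n}\|(P_n-P_m)x\|$ lies between $\|x\|$ and $2\sup_n\|P_n\|\,\|x\|$. A product of two operators of the form $P_n-P_m$ with $m\le n$ is again of this form, so these operators have norm at most $1$ in the new norm, and so does their pointwise limit $Q_m$. Passing to an equivalent norm does not affect Theorem~\ref{thm:basis}. Neither does replacing $e_j$ by $e_j/\|e_j\|$, which multiplies $x_j$ and $f_j$ by the same constant and leaves the $P_n$ unchanged. We therefore assume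
\[
\|P_n-P_m\|\le1\quad(m\le n),\qquad\|Q_n\|\le1,\qquad\|e_j\|=1.
\]
Put $R_n(x)=\|Q_nx\|$. This function is $1$-Lipschitz, it tends to $0$ as $n\to\infty$, it is nonincreasing in $n$ since $Q_{n+1}=Q_{n+1}Q_n$, and $|x_j|=\|(P_j-P_{j-1})Q_{j-1}x\|\le R_{j-1}(x)$.

\subsection*{Multipliers}
For a general basis, multiplying the coordinates by a bounded sequence can destroy convergence; signs $m_j=(-1)^j$ do so in the space of convergent series above. What can be controlled is the variation of the sequence.

\begin{lemma}\label{lem:abel}
Let $y\in Y$ and let $m_j$ be real numbers.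
\begin{enumerate}
\item[(a)] For $0\le l<q$,
\[
\Bigl\|\sum_{j=l+1}^qm_jy_je_j\Bigr\|\le|m_{l+1}|R_l(y)+\sum_{j=l+1}^{q-1}|m_{j+1}-m_j|R_j(y)+|m_q|R_q(y).
\]
\item[(b)] If $P_ky=0$ and $m_{k+1}\ge m_{k+2}\ge\dots\ge0$, then $\sum_{j>k}m_jy_je_j$ converges and has norm at most $m_{k+1}\|y\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Substituting $y_je_j=Q_{j-1}y-Q_jy$ and collecting terms gives
\[
\sum_{j=l+1}^qm_jy_je_j=m_{l+1}Q_ly+\sum_{j=l+1}^{q-1}(m_{j+1}-m_j)Q_jy-m_qQ_qy.
\]
(b) Substituting $y_je_j=P_jy-P_{j-1}y$ and using $P_ky=0$ gives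
\[
\sum_{j=k+1}^nm_jy_je_j=\sum_{j=k+1}^{n-1}(m_j-m_{j+1})P_jy+m_nP_ny.
\]
The coefficients are nonnegative with sum $m_{k+1}$, so the norm is at most $m_{k+1}\|y\|$. The same bound applied to $(P_p-P_n)y$, $k\le n<p$, shows that the block of the series from $n+1$ to $p$ has norm at most $m_{n+1}\|(P_p-P_n)y\|$. Hence the partial sums form a Cauchy sequence.
\end{proof}

The fields below are defined coordinate by coordinate, and one tail estimate will give both convergence and continuity.

\begin{lemma}\label{lem:cont}
Let $H_j:Y\to\mathbb R$ be continuous, let $\omega_n:Y\to[0,\infty)$ be $1$-Lipschitz with $\omega_n(x)\to0$ for each $x$, and let $A>0$. If $\|\sum_{j=n+1}^pH_j(x)e_j\|\le A\sqrt{\omega_n(x)}$ for all $x$ and $n<p$, then $H=\sum_jH_je_j$ converges at every point and is continuous.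
\end{lemma}

\begin{proof}
The partial sums are Cauchy at each $x$, and $\|H(x)-\sum_{j\le n}H_j(x)e_j\|\le A\sqrt{\omega_n(x^0)+\|x-x^0\|}$ for any $x^0$. Given $x^0$ and $\eta>0$, the right side is less than $\eta$ for some $n$ and all $x$ near $x^0$. Thus near $x^0$ the map $H$ is within $\eta$ of a continuous map, for every $\eta$, and so it is continuous at $x^0$.
\end{proof}

\subsection*{One-sided gauges}
For $k\ge0$ let
\[
C_k=\{d\in Y:\ d_j=0\text{ for }j\le k,\ d_j\ge0\text{ for }j>k\},\qquad r_k(x)=\inf_{d\in C_k}\|Q_kx+d\|.
\]
The set $C_k$ is a closed convex cone, $C_k\subset C_0$, and $r_k(x)$ is the smallest size that the tail $Q_kx$ can be given by raising coordinates. In $\ell_p$ or $c_0$ one has $|x_j+d_j|\ge x_j^+$ with equality for $d_j=x_j^-$, so $r_k(x)=\|Q_kx^+\|$ as in Section~\ref{sec:model}.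

\begin{lemma}\label{lem:gauge}
Let $x,y\in Y$ and $k\ge0$.
\begin{enumerate}
\item[(a)] $r_k$ is $1$-Lipschitz and $0\le r_k\le R_k$; in particular $r_k(x)\to0$ as $k\to\infty$.
\item[(b)] $r_{k+1}\le r_k$.
\item[(c)] $r_k(x)=0$ if and only if $x_j\le0$ for all $j>k$.
\item[(d)] If $x_j\le y_j$ for all $j>k$, then $r_k(x)\le r_k(y)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Use $\|Q_kx+d\|\le\|Q_ky+d\|+\|x-y\|$, and take $d=0$. (b) If $d\in C_k$, then $Q_{k+1}d\in C_{k+1}$ and $\|Q_{k+1}x+Q_{k+1}d\|=\|Q_{k+1}(Q_kx+d)\|\le\|Q_kx+d\|$. (c) The number $r_k(x)$ is the distance from $-Q_kx$ to the closed set $C_k$. (d) For $d\in C_k$ we have $Q_ky+d=Q_kx+d'$ with $d'=Q_k(y-x)+d\in C_k$.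
\end{proof}

Property (d) is the reason for introducing $r_k$: a lower bound on every coordinate gives a lower bound on $r_k$, whatever the signs of the coordinates.

\section{Construction of the field}\label{sec:field}

Put $\gamma_j(x)=R_{j-1}(x)^{-1/2}$ where $R_{j-1}(x)>0$, and $\beta_j(x)=r_{j-1}(x)^{-1/2}$ where $r_{j-1}(x)>0$. Where they are defined, both are continuous in $x$ and nondecreasing in $j$, and $\gamma_j\le\beta_j$. Following \eqref{eq:lattice}, we build $f=G-F+g$, where $F_j=\gamma_jx_j$, the field $G$ replaces $(\beta_j+\gamma_j)x_j^+$, and $g$ is a constant vector.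

\subsection*{The field $F$}
Let $F_j(x)=\gamma_j(x)x_j$ if $R_{j-1}(x)>0$ and $F_j(x)=0$ if $R_{j-1}(x)=0$; in the second case $x_j=0$. The multipliers $\gamma_j$ may be unbounded in $j$, but they grow more slowly than the tails decay.

\begin{lemma}\label{lem:F}
For $n<p$ we have $\|\sum_{j=n+1}^pF_j(x)e_j\|\le2\sqrt{R_n(x)}$, and $F=\sum_jF_je_j:Y\to Y$ is continuous.
\end{lemma}

\begin{proof}
Fix $x$ and omit it from the notation. If $R_n=0$, all terms vanish. Otherwise let $q$ be the largest $j\in(n,p]$ with $R_{j-1}>0$; the terms with $j>q$ vanish. By Lemma~\ref{lem:abel}(a) the norm is at most $\gamma_{n+1}R_n+\sum_{j=n+1}^{q-1}(\gamma_{j+1}-\gamma_j)R_j+\gamma_qR_q$. Here $\gamma_{n+1}R_n=\sqrt{R_n}$, next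
\[
(\gamma_{j+1}-\gamma_j)R_j=\frac{\sqrt{R_j}}{\sqrt{R_{j-1}}}\bigl(\sqrt{R_{j-1}}-\sqrt{R_j}\bigr)\le\sqrt{R_{j-1}}-\sqrt{R_j},
\]
and $\gamma_qR_q=R_q/\sqrt{R_{q-1}}\le\sqrt{R_{q-1}}$. The middle sum telescopes to at most $\sqrt{R_n}-\sqrt{R_{q-1}}$, and the total is at most $2\sqrt{R_n}$. Each $F_j$ is continuous on the open set where $R_{j-1}>0$, and the bound $|F_j|\le\sqrt{R_{j-1}}$ gives continuity at the remaining points. Lemma~\ref{lem:cont} applies with $\omega_n=R_n$.
\end{proof}

\subsection*{A substitute for the positive part}
In $\ell_p$ the single vector $x^-$ attains the infimum defining $r_k(x)$ for all $k$ at once, and it is continuous in $x$. In general a vector $d$ with $\|Q_kx+d\|\le2r_k(x)$ satisfies $\|Q_{k'}(x+d)\|\le2r_k(x)$ for $k'\ge k$, and this bound is useful only as long as $r_{k'}(x)$ is comparable to $r_k(x)$. We therefore use one correction for each dyadic scale $2^{-i}$. Since we ask for approximate minimizers only, continuity comes from a partition of unity. Recall that metric spaces are paracompact, so that every open cover $(U_\alpha)$ of a metric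 space admits continuous functions $\psi_\alpha\ge0$ with $\psi_\alpha=0$ off $U_\alpha$ and $\sum_\alpha\psi_\alpha=1$, such that every point has a neighborhood on which all but finitely many $\psi_\alpha$ vanish. We call $(\psi_\alpha)$ a partition of unity subordinate to the cover.

\begin{lemma}\label{lem:select}
For each $i\in\mathbb Z$ there is a continuous map $c^{(i)}:Y\to C_0$ such that for all $x\in Y$ and $k\ge0$,
\begin{equation}\label{eq:select}
r_k(x)\le2^{1-i}\quad\Longrightarrow\quad\bigl\|Q_k\bigl(x+c^{(i)}(x)\bigr)\bigr\|<2^{2-i}.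
\end{equation}
\end{lemma}

\begin{proof}
Let $x^0\in Y$. By Lemma~\ref{lem:gauge}(a) there is a least $k_0\ge0$ with $r_{k_0}(x^0)\le2^{1-i}$. Pick $d\in C_{k_0}$ with $\|Q_{k_0}x^0+d\|<2^{2-i}$. Let $U$ be the set of all $x$ with $\|Q_{k_0}x+d\|<2^{2-i}$ and, if $k_0\ge1$, $r_{k_0-1}(x)>2^{1-i}$. This is an open neighborhood of $x^0$. If $x\in U$ and $r_k(x)\le2^{1-i}$, then $k\ge k_0$ by Lemma~\ref{lem:gauge}(b), and so $\|Q_k(x+d)\|=\|Q_k(Q_{k_0}x+d)\|<2^{2-i}$. Thus the constant $d$ satisfies \eqref{eq:select} on $U$.

Let $(U_\alpha,d_\alpha)$ be the pairs obtained from all $x^0$, let $(\psi_\alpha)$ be a subordinate partition of unity, and put $c^{(i)}=\sum_\alpha\psi_\alpha d_\alpha$. This map is locally a finite sum, hence continuous, and its values are convex combinations of points of $C_0$. If $r_k(x)\le2^{1-i}$, then $Q_k(x+c^{(i)}(x))$ is a convex combination of vectors $Q_k(x+d_\alpha)$ with $x\in U_\alpha$, each of norm less than $2^{2-i}$.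
\end{proof}

\subsection*{The field $G$}
The $j$-th coordinate should use the correction whose scale is that of $r_{j-1}(x)$. To switch continuously between scales, let
\[
\theta_i(\rho)=\max\bigl(0,1-|\log_2\rho+i|\bigr)\qquad(\rho>0,\ i\in\mathbb Z).
\]
In the variable $u=-\log_2\rho$ this is the hat function centered at $i$. Thus $\theta_i$ is continuous, takes values in $[0,1]$, first increases and then decreases, and is positive exactly for $2^{-i-1}<\rho<2^{1-i}$. For $i\le u\le i+1$ only $\theta_i=1-(u-i)$ and $\theta_{i+1}=u-i$ can be nonzero, so $\sum_i\theta_i=1$. Define $G_j(x)=0$ if $r_{j-1}(x)=0$, and otherwise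
\[
G_j(x)=\sum_{i\in\mathbb Z}\theta_i(r_{j-1})\,(\beta_j+\gamma_j)\bigl(x_j+c_j^{(i)}\bigr)=(\beta_j+\gamma_j)(x_j+\bar c_j),\qquad\bar c_j=\sum_i\theta_i(r_{j-1})\,c_j^{(i)}\ge0,
\]
with all functions evaluated at $x$. In $\ell_p$ one may take $c^{(i)}(x)=x^-$ for all $i$, and then $G_j=(\beta_j+\gamma_j)x_j^+$ as in \eqref{eq:lattice}.

\begin{lemma}\label{lem:G}
With $A=80/(1-2^{-1/2})$ we have $\|\sum_{j=n+1}^pG_j(x)e_j\|\le A\sqrt{r_n(x)}$ for $n<p$, and $G=\sum_jG_je_j:Y\to Y$ is continuous.
\end{lemma}

\begin{proof}
Fix $x$. If $r_n=0$, all terms vanish, so let $r_n>0$. For $i\in\mathbb Z$ let $B_i$ be the set of $j\in(n,p]$ with $2^{-i-1}<r_{j-1}<2^{1-i}$. Each $j$ lies in at most two of these sets, so finitely many are nonempty, and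
\[
\sum_{j=n+1}^pG_je_j=\sum_i\sum_{j\in B_i}\theta_i(r_{j-1})\,w_j\,y^{(i)}_je_j,\qquad w_j=\beta_j+\gamma_j,\quad y^{(i)}=x+c^{(i)}(x).
\]
Fix $i$ with $B_i\ne\emptyset$. As $r_{j-1}$ is monotone in $j$, the set $B_i$ is a block $\{l+1,\dots,q\}$ of consecutive integers. Since $r_l<2^{1-i}$, \eqref{eq:select} gives $R_j(y^{(i)})\le R_l(y^{(i)})<2^{2-i}$ for all $j\ge l$. On the block $w_j$ is nondecreasing and $0<w_j\le2\beta_j\le W:=2\cdot2^{(i+1)/2}$, so its total variation is at most $W$. The numbers $\vartheta_j=\theta_i(r_{j-1})\in[0,1]$ first increase and then decrease, so their total variation is at most $2$. For $m_j=\vartheta_jw_j$ we have $|m_{j+1}-m_j|\le|\vartheta_{j+1}-\vartheta_j|\,w_{j+1}+\vartheta_j(w_{j+1}-w_j)$, and therefore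
\[
|m_{l+1}|+\sum_{j=l+1}^{q-1}|m_{j+1}-m_j|+|m_q|\le W+(2W+W)+W=5W.
\]
By Lemma~\ref{lem:abel}(a) the $i$-th block has norm at most $5W\cdot2^{2-i}=40\sqrt2\;2^{-i/2}$.

If $j\in B_i$, then $2^{-i-1}<r_{j-1}\le r_n$. Let $i_0$ be the least integer with $2^{-i_0}<2r_n$. Only $i\ge i_0$ contribute, and $\sum_{i\ge i_0}2^{-i/2}=2^{-i_0/2}/(1-2^{-1/2})<\sqrt{2r_n}/(1-2^{-1/2})$. Multiplying by $40\sqrt2$ gives the estimate.

Near a point with $r_{j-1}>0$ only finitely many $\theta_i(r_{j-1})$ are nonzero, so $G_j$ is continuous there. The estimate with $n=j-1$, $p=j$ gives $|G_j|\le A\sqrt{r_{j-1}}$, and hence continuity at the points where $r_{j-1}=0$. Lemma~\ref{lem:cont} applies with $\omega_n=r_n$.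
\end{proof}

The bound is in terms of $r_n$ and not $R_n$, although $G_j$ contains $x_j$ itself. This is what \eqref{eq:select} is for: without the correction, $\beta_jx_j$ could blow up as $r_{j-1}\to0$ with $x_j<0$ fixed.

\subsection*{The field $f$}
Let $g_j=2^{-j}$, $g=\sum_jg_je_j$ and $f=G-F+g$. By Lemmas~\ref{lem:F} and~\ref{lem:G}, $f$ is continuous. The summand $\gamma_j$ in the weight of $G_j$ cancels $F_j$ where $r_{j-1}>0$, while $G_j$ is switched off where $r_{j-1}=0$. Using Lemma~\ref{lem:gauge}(c) in the second case, we obtain:
\begin{align}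
r_{j-1}(x)>0:&\qquad f_j(x)=\beta_jx_j+(\beta_j+\gamma_j)\bar c_j+g_j\ \ge\ \beta_jx_j+g_j;\label{eq:pos}\\
r_{j-1}(x)=0:&\qquad x_j\le0\quad\text{and}\quad f_j(x)=-F_j(x)+g_j\ \ge\ g_j.\label{eq:neg}
\end{align}
Nothing else about $f$ is used below.

\section{Proof of Theorem~\ref{thm:basis}}\label{sec:nosol}

The gauges along a solution need not be differentiable, so we use Dini derivatives. For $\varphi$ defined to the right of $t$, let $D_+\varphi(t)$ and $D^+\varphi(t)$ be the lower and upper limits of $(\varphi(t+h)-\varphi(t))/h$ as $h\downarrow0$.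

\begin{lemma}\label{lem:dini}
Let $\varphi:[a,b]\to\mathbb R$ be continuous and $c\in\mathbb R$. If $D_+\varphi\ge c$ on $[a,b)$, then $\varphi(b)-\varphi(a)\ge c(b-a)$. If $D^+\varphi\le c$ on $[a,b)$, then $\varphi(b)-\varphi(a)\le c(b-a)$.
\end{lemma}

\begin{proof}
For $\eta>0$ let $\psi(t)=\varphi(t)-(c-\eta)t$, so that $D_+\psi\ge\eta$, and let $t^*$ be the largest $t\in[a,b]$ with $\psi(t)\ge\psi(a)$. If $t^*<b$, then $\psi(t)>\psi(t^*)\ge\psi(a)$ for $t$ slightly larger than $t^*$, against the choice of $t^*$. So $\psi(b)\ge\psi(a)$; let $\eta\to0$. The second statement is the first one for $-\varphi$.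
\end{proof}

Suppose now that $x:J\to Y$ is norm-continuous and $x_j'=f_j(x)$ on $J$ for all $j>N$. Write $r_k(t)=r_k(x(t))$, and likewise for $R_k$, $\beta_j$, $\gamma_j$. Norm-continuity of $x$ makes these functions continuous in $t$ where they are defined, which is needed to integrate the rates and to apply Lemma~\ref{lem:dini}.

\subsection*{Step 1: persistence of positivity}
\emph{If $j>N$ and $x_j(s)\ge0$, then $x_j(t)>0$ for all $t\in J$ with $t>s$.}

By \eqref{eq:pos} and \eqref{eq:neg}, $x_j(\tau)\ge0$ implies $x_j'(\tau)\ge g_j>0$. Hence $x_j>0$ on some interval $(s,s+\delta)$. If $x_j$ had a first zero $t_1>s$, then $x_j>0$ on $(s,t_1)$ would force $x_j'(t_1)\le0$, contradicting $x_j'(t_1)\ge g_j$.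

Call $s\in J$ \emph{nonterminal} if it is not the right endpoint of $J$. Either infinitely many coordinates are positive at some nonterminal time, or not. The first alternative is excluded by growth, the second by extinction and crossing.

\subsection*{Step 2: growth}
\emph{There is no nonterminal $s\in J$ with $x_j(s)>0$ for infinitely many $j$.}

Suppose there is one, and fix $T>s$ in $J$. By Step 1, for each $k$ and each $\tau\in[s,T]$ some coordinate $x_j(\tau)$ with $j>k$ is positive, so $r_k(\tau)>0$ by Lemma~\ref{lem:gauge}(c). Hence all $\beta_j$ are continuous on $[s,T]$, and \eqref{eq:pos} gives $x_j'\ge\beta_jx_j$ there for $j>N$, whatever the sign of $x_j$.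

Let $k\ge N$ and $s\le\sigma<t\le T$, and put $\mu_j=\exp(-\int_\sigma^t\beta_j)$. For $j>k$ the function $\tau\mapsto x_j(\tau)\exp(-\int_\sigma^\tau\beta_j)$ has nonnegative derivative, so $\mu_jx_j(t)\ge x_j(\sigma)$. The $\mu_j$ are positive and nonincreasing in $j$. Let $d\in C_k$. By Lemma~\ref{lem:abel}(b), applied to $y=Q_kx(t)+d$, the series $z=\sum_{j>k}\mu_j(x_j(t)+d_j)e_j$ converges and $\|z\|\le\mu_{k+1}\|Q_kx(t)+d\|$. Since $z_j\ge\mu_jx_j(t)\ge x_j(\sigma)$ for $j>k$, Lemma~\ref{lem:gauge}(d) and (a) give $r_k(\sigma)\le r_k(z)\le\|z\|$. Taking the infimum over $d$ and recalling $\beta_{k+1}=r_k^{-1/2}$, we get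
\[
r_k(t)\ge r_k(\sigma)\exp\Bigl(\int_\sigma^tr_k(\tau)^{-1/2}\,d\tau\Bigr).
\]
This is the integrated form of $r'\ge\sqrt r$. With $\varphi=\sqrt{r_k}$ and $e^u\ge1+u$ it yields
\[
\frac{\varphi(t)-\varphi(\sigma)}{t-\sigma}\ge\frac{\varphi(\sigma)}{2}\cdot\frac1{t-\sigma}\int_\sigma^t\frac{d\tau}{\varphi(\tau)}\ \longrightarrow\ \frac12\qquad(t\downarrow\sigma).
\]
So $D_+\varphi\ge\frac12$ on $[s,T)$, and Lemma~\ref{lem:dini} gives $\sqrt{r_k(T)}\ge(T-s)/2$ for every $k\ge N$. This contradicts $r_k(T)\to0$.

\subsection*{Step 3: extinction}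
Choose $a<b$ in $J$ with $b$ nonterminal. By Step 2 there is $k\ge N$ with $x_j(b)\le0$ for all $j>k$. By Step 1,
\begin{equation}\label{eq:negative}
x_j(\tau)<0\qquad(j>k,\ a\le\tau<b).
\end{equation}
Thus for $j>k$ we have $r_{j-1}=0$ and $R_{j-1}\ge|x_j|>0$ on $[a,b)$, the rate $\gamma_j$ is continuous there, and \eqref{eq:neg} reads
\begin{equation}\label{eq:linear}
x_j'=-\gamma_jx_j+g_j\ \ge\ g_j\qquad(j>k).
\end{equation}
In this regime we have an equation rather than an inequality, so the full tail norm can be estimated from above. Let $m\ge k$ and $E_m=\sum_{j>m}g_j=2^{-m}$. For $a\le s<t<b$ and $\tau\in[s,t]$ put $\nu_j(\tau)=\exp(-\int_\tau^t\gamma_j)$, which lies in $(0,1]$ and is nonincreasing in $j$. Since $(\nu_jx_j)'=\nu_j(x_j'+\gamma_jx_j)=g_j\nu_j$, we have $x_j(t)=\nu_j(s)x_j(s)+g_j\int_s^t\nu_j(\tau)\,d\tau$ for $j>m$, that is,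
\[
Q_mx(t)=\sum_{j>m}\nu_j(s)x_j(s)e_j+\sum_{j>m}g_j\Bigl(\int_s^t\nu_j(\tau)\,d\tau\Bigr)e_j.
\]
The first series converges and has norm at most $\nu_{m+1}(s)R_m(s)$ by Lemma~\ref{lem:abel}(b). The second converges absolutely and has norm at most $(t-s)E_m$. With $\varphi=\sqrt{R_m}>0$, so that $\gamma_{m+1}=1/\varphi$, this gives
\[
R_m(t)\le R_m(s)\exp\Bigl(-\int_s^t\frac{d\tau}{\varphi(\tau)}\Bigr)+(t-s)E_m.
\]
Both sides agree at $t=s$, and the right derivative of the right side at $t=s$ is $-\varphi(s)+E_m$. Hence $D^+R_m\le-\varphi+E_m$ on $[a,b)$. From $\varphi(t)-\varphi(s)=(R_m(t)-R_m(s))/(\varphi(t)+\varphi(s))$ and the continuity of $\varphi$ we get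
\[
D^+\varphi\le-\frac12+\frac{E_m}{2\varphi}\le-\frac14\qquad\text{wherever }\varphi\ge2E_m.
\]
Since $R_m(a)\to0$, we can fix $m\ge k$ with $4\varphi(a)+8\cdot2^{-m}<b-a$. Let $a'=a+4\varphi(a)<b$. If $\varphi>2E_m$ on all of $[a,a']$, Lemma~\ref{lem:dini} gives $\varphi(a')\le\varphi(a)-\frac14\cdot4\varphi(a)=0$, which is impossible. So there is $t_0\in[a,a']$ with $R_m(t_0)\le4E_m^2$.

\subsection*{Step 4: crossing}
The forcing term $g$ prevents us from showing that the tail reaches zero, but the tail is now so small that the same term carries one coordinate across. Indeed $x_{m+1}(t_0)\ge-R_m(t_0)\ge-4E_m^2$, and $x_{m+1}'\ge g_{m+1}$ on $[a,b)$ by \eqref{eq:linear}. At the time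
\[
t'=t_0+\frac{4E_m^2}{g_{m+1}}=t_0+8\cdot2^{-m}<b
\]
we therefore have $x_{m+1}(t')\ge0$, which contradicts \eqref{eq:negative}. Theorem~\ref{thm:basis} is proved.

\begin{remark}
The vector $g$ cannot be omitted, since $G(0)=F(0)=0$. Of the choice $g_j=2^{-j}$ the proof uses only that $g_j>0$, that $\sum_jg_j<\infty$, and that the crossing time $4E_m^2/g_{m+1}$ tends to $0$. The square in $E_m^2$ comes from balancing the damping $\sqrt{R_m}$ against the forcing $E_m$. Infinite-dimensionality enters through the fact that the estimates of Steps 2--4 hold for arbitrarily large indices, where the tails of the fixed vectors $x(T)$ and $x(a)$ are arbitrarily small.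
\end{remark}

\section{General spaces and approximation}\label{sec:transfer}

We use three published facts.
\begin{enumerate}
\item[(i)] (Mazur) Every infinite-dimensional Banach space contains a closed infinite-dimensional subspace with a Schauder basis.
\item[(ii)] (Bartle--Graves \cite{BG}) A continuous linear surjection between Banach spaces has a continuous, not necessarily linear, right inverse.
\item[(iii)] (Johnson--Rosenthal \cite{JR}) Every separable infinite-dimensional Banach space has an infinite-dimensional quotient with a Schauder basis.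
\end{enumerate}
Fact (i) gives a basis with no further properties, which is why Theorem~\ref{thm:basis} is needed for arbitrary bases. Fact (iii) is used only for Theorem~\ref{thm:dense}. Multiplying a field by a positive function changes only the speed along curves; we record this once.

\begin{lemma}\label{lem:time}
Let $J$ be a nondegenerate interval, $t_0\in J$, $\eta:J\to(0,\infty)$ continuous and $\tau(t)=\int_{t_0}^t\eta(s)\,ds$. Then $\tau$ is a homeomorphism of $J$ onto a nondegenerate interval. If $u,v$ map $J$ into a normed space and $u'=\eta v$ on $J$, then $(u\circ\tau^{-1})'=v\circ\tau^{-1}$ on $\tau(J)$.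
\end{lemma}

\begin{proof}
The function $\tau$ is $C^1$ with $\tau'=\eta>0$, so its inverse is differentiable with derivative $1/(\eta\circ\tau^{-1})$. Apply the chain rule.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $Y\subset X$ be a subspace as in (i) and $f_Y:Y\to Y$ the field of Theorem~\ref{thm:basis}. There need not be a bounded linear projection at our disposal from $X$ onto $Y$. Instead we foliate $X$ by the cosets of $Y$, choose an origin in each coset continuously, and copy $f_Y$ to each coset. Let $q:X\to X/Y$ be the quotient map and, by (ii), let $s:X/Y\to X$ be continuous with $q\circ s=\mathrm{id}$. Then $q(x-s(q(x)))=0$, so $x-s(q(x))\in Y$, and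
\[
f(x)=f_Y\bigl(x-s(q(x))\bigr)
\]
defines a continuous map $X\to X$ with values in $Y$. Suppose $x'=f(x)$ on a nondegenerate interval $J$. Then $(q\circ x)'=q(f(x))=0$, so $q\circ x$ is a constant $\xi$. The function $y(t)=x(t)-s(\xi)$ has values in $Y$ and satisfies $y'=x'=f_Y(y)$ on $J$, which contradicts Theorem~\ref{thm:basis}.

Given $\varepsilon$, put $h(t,x)=\varepsilon(t,x)/(1+\|f(x)\|)>0$ and $\tilde f(t,x)=h(t,x)f(x)$. Then $\tilde f$ is continuous and $\|\tilde f\|\le\varepsilon$. If $x'=\tilde f(t,x)$ on $J$, Lemma~\ref{lem:time} with $\eta(t)=h(t,x(t))$ shows that $z=x\circ\tau^{-1}$ solves $z'=f(z)$ on $\tau(J)$, which is impossible. The last assertion of the theorem follows because Peano's theorem excludes such fields when $\dim X<\infty$.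
\end{proof}

If $\varepsilon$ does not depend on $t$, neither does $\tilde f$, so the field can be taken autonomous and arbitrarily small at the same time.

The argument above rests on $f$ being tangent to the cosets of $Y$. After adding an approximation of $F_0$ a solution moves across cosets, and $x(t)-s(q(x(t)))$ need not be differentiable, because $s$ is only continuous. A linear map onto a space with a basis avoids this, since it commutes with differentiation. This is where the hypothesis of Theorem~\ref{thm:dense} enters.

\begin{proof}[Proof of Theorem~\ref{thm:dense}]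
Composing the map of $X$ onto its separable quotient with the quotient map given by (iii), we obtain a continuous linear surjection $\pi:X\to B$ onto a Banach space $B$ with a Schauder basis $(e_j)_{j\ge1}$. Let $f_B$ be the field of Theorem~\ref{thm:basis} for $B$, let $\sigma:B\to X$ be a continuous right inverse of $\pi$, and put $\Phi=\sigma\circ f_B\circ\pi$. Then $\Phi:X\to X$ is continuous and $\pi\Phi=f_B\circ\pi$. Let $L_n=\operatorname{span}(e_1,\dots,e_n)$ and $D=\pi^{-1}(\bigcup_nL_n)$. The linear subspace $D$ is dense in $X$: by the open mapping theorem the image of a nonempty open set is open, so it meets the dense set $\bigcup_nL_n$.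

We first replace $F_0$ by a field that affects, locally, only finitely many coordinates in $B$. For $p\in\mathbb R\times X$ choose $v\in D$ with $\|v-F_0(p)\|<\varepsilon(p)/2$; the set $U=\{\|v-F_0\|<\varepsilon/2\}$ is an open neighborhood of $p$. Let $(U_\alpha,v_\alpha)$ be the pairs so obtained, let $(\psi_\alpha)$ be a subordinate partition of unity, and put $F_1=\sum_\alpha\psi_\alpha v_\alpha$. Then $F_1$ is continuous, and $\|F_1-F_0\|\le\sum_\alpha\psi_\alpha\|v_\alpha-F_0\|<\varepsilon/2$. Every point has a neighborhood on which $F_1$ is a combination of finitely many fixed $v_\alpha$, so that $\pi F_1$ has values in one $L_N$ there. Set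
\[
f=F_1+h\Phi,\qquad h(t,x)=\frac{\varepsilon(t,x)}{2(1+\|\Phi(x)\|)}>0.
\]
Then $f$ is continuous, and $\|f-F_0\|<\varepsilon$ because $\|h\Phi\|<\varepsilon/2$.

Suppose $x'=f(t,x)$ on a nondegenerate interval $J$. Fix $t_0\in J$. Since $t\mapsto(t,x(t))$ is continuous, after shrinking $J$ to a nondegenerate interval containing $t_0$ we have $\pi F_1(t,x(t))\in L_N$ for a fixed $N$ and all $t\in J$. The function $z=\pi x$ satisfies $z'=\pi F_1(t,x)+\eta(t)f_B(z)$ with $\eta(t)=h(t,x(t))$, and so $z_j'=\eta\,(f_B)_j(z)$ for all $j>N$. By Lemma~\ref{lem:time}, applied to each of these coordinates, the norm-continuous function $Z=z\circ\tau^{-1}$ satisfies $Z_j'=(f_B)_j(Z)$ on $\tau(J)$ for all $j>N$. This contradicts Theorem~\ref{thm:basis}.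
\end{proof}

\begin{thebibliography}{9}

\bibitem{BG}
Bartle and Graves, Trans. AMS \textbf{72} (1952).

\bibitem{JR}
Johnson and Rosenthal, Studia Math. \textbf{43} (1972).

\bibitem{problems}
\emph{Some problems on ordinary differential equations in Banach spaces},
\texttt{https://\allowbreak webarchiv.lib.cas.cz:443/\allowbreak wayback/\allowbreak 20110604003827/\allowbreak http://\allowbreak www.math.cas.cz/\allowbreak preprint/\allowbreak pre-200.pdf}

\end{thebibliography}
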